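\title{Longest paths versus longest cycles in semicomplete multipartite digraphs}

\begin{abstract}
Let $D$ be a semicomplete multipartite digraph with vertex strong connectivity $k\ge 1$, and let $\operatorname{lp}(D)$ and $\operatorname{lc}(D)$ be the numbers of vertices in a longest path and in a longest cycle of $D$. We prove that $k\operatorname{lp}(D)\le (k+1)\operatorname{lc}(D)-k$, which confirms a conjecture of Volkmann. The bound, rounded down, is attained for all admissible values of the connectivity, the independence number and $\operatorname{lc}(D)$. The proof is an averaging argument: $k$ copies of a longest path, closed up by $k$ disjoint return paths, split into $k+1$ families of disjoint cycles, and each family merges into one cycle at the cost of at most one vertex per merge.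
\end{abstract}

\section{Introduction}

Digraphs are finite and have no loops or parallel arcs; a pair of opposite arcs is allowed. Paths and cycles are directed and have no repeated vertices, and a cycle has at least two vertices. A digraph is \emph{strong} if it has a path from every vertex to every other vertex. The \emph{vertex strong connectivity} $\kappa(D)$ is the least number of vertices whose removal leaves a digraph that is not strong or has only one vertex, and $\alpha(D)$ is the largest size of an independent set of vertices. We write $\operatorname{lp}(D)$ and $\operatorname{lc}(D)$ for the number of vertices in a longest path and in a longest cycle of $D$.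

Deleting an arc from a cycle leaves a path, so $\operatorname{lc}(D)\le\operatorname{lp}(D)$. In the other direction, strong connectivity alone gives nothing: replace each edge of an undirected path on $n$ vertices by a pair of opposite arcs, and the result is strong with $\operatorname{lp}=n$ and $\operatorname{lc}=2$. The situation changes when almost all pairs of vertices are adjacent. A \emph{semicomplete multipartite digraph} is obtained from a complete multipartite graph by replacing each edge by an arc or by a pair of opposite arcs; its \emph{partite sets} are those of the underlying graph. Every such digraph with $\kappa(D)\ge\alpha(D)$ is Hamiltonian, and then $\operatorname{lp}(D)=\operatorname{lc}(D)$. How much longer than a longest cycle can a longest path be when $\kappa(D)<\alpha(D)$?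

The following construction suggests an answer. Take $m$ partite sets of size $k+1$, direct all arcs from earlier sets to later sets, and add $k$ \emph{hub} vertices joined to everything by opposite arcs. Without the hubs the digraph is acyclic, and its paths have at most $m$ vertices. A cycle through the $k$ hubs strings together $k$ such paths, whereas a path through the $k$ hubs strings together $k+1$ of them. So $\operatorname{lc}=k+km$ and $\operatorname{lp}=k+(k+1)m$, and these numbers satisfy $k\operatorname{lp}=(k+1)\operatorname{lc}-k$. For $k=m=1$ this is a hub with two leaves, where $\operatorname{lc}=2$ and $\operatorname{lp}=3$. Volkmann's conjecture, posed in \cite{dbook}, says that no example is worse: if $D$ is a strong semicomplete multipartite digraph with $\kappa(D)<\alpha(D)$, then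
\begin{equation}\label{eq:conj}
\kappa(D)\operatorname{lp}(D)\le(\kappa(D)+1)\operatorname{lc}(D)-\kappa(D).
\end{equation}
Gutin and Yeo proved that every strong semicomplete multipartite digraph satisfies $\operatorname{lp}(D)\le 2\operatorname{lc}(D)-1$, which is \eqref{eq:conj} when $\kappa(D)=1$. Tewes and Volkmann proved \eqref{eq:conj} when $\kappa(D)=\alpha(D)-1\ge1$. We prove the conjecture. The proof uses neither of these two results nor the Hamiltonicity statement above, and it does not need the hypothesis $\kappa(D)<\alpha(D)$.

\begin{theorem}\label{thm:main}
Let $D$ be a semicomplete multipartite digraph with $\kappa(D)=k\ge1$. Then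
\[
k\operatorname{lp}(D)\le (k+1)\operatorname{lc}(D)-k .
\]
Equivalently, $\operatorname{lp}(D)\le\operatorname{lc}(D)-1+\lfloor\operatorname{lc}(D)/k\rfloor$.
\end{theorem}

Dividing the first form by $k$ gives $\operatorname{lp}(D)\le\operatorname{lc}(D)-1+\operatorname{lc}(D)/k$, and the two forms are equivalent because $\operatorname{lp}(D)$ is an integer. The second theorem determines the possible values of $\operatorname{lc}(D)$ in the range of the conjecture and shows that the rounded bound is attained for each of them.

\begin{theorem}\label{thm:sharp}
If $D$ is a semicomplete multipartite digraph with $1\le k=\kappa(D)<\alpha(D)$, then $\operatorname{lc}(D)\ge 2k$. Conversely, for all integers $1\le k<\alpha$ and $\ell\ge 2k$ there is a semicomplete multipartite digraph with $\kappa=k$, independence number $\alpha$, $\operatorname{lc}=\ell$ and $\operatorname{lp}=\ell-1+\lfloor\ell/k\rfloor$.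
\end{theorem}

Thus for given $\kappa=k<\alpha$ and $\operatorname{lc}=\ell$, where necessarily $\ell\ge2k$, the exact maximum of $\operatorname{lp}$ is $\ell-1+\lfloor\ell/k\rfloor$. In particular, equality holds in \eqref{eq:conj} for a suitable digraph for every pair $1\le\kappa<\alpha$ and every value $\operatorname{lc}\ge2\kappa$ divisible by $\kappa$.

\section{The idea, with one return path}\label{sec:idea}

A \emph{cycle system} is a possibly empty set $G$ of pairwise vertex-disjoint cycles. Let $|G|$ be its number of vertices and $t(G)$ its number of cycles, and put
\[
\mu(G)=|G|-t(G)+1 .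
\]
If the cycles of $G$ could be merged into one cycle, two at a time, losing one vertex in each of the $t(G)-1$ merges, the result would have $\mu(G)$ vertices. Section~\ref{sec:merge} shows that in a strong semicomplete multipartite digraph one can always do at least this well: $\operatorname{lc}(D)\ge\mu(G)$ for every cycle system $G$. Theorem~\ref{thm:main} therefore follows once we find $k+1$ cycle systems $G_0,\dots,G_k$ with $\sum_i\mu(G_i)\ge k\operatorname{lp}(D)+k$.

Take $k=1$. Let $P=v_1\dots v_p$ be a longest path; we want two cycle systems whose values of $\mu$ add up to at least $p+1$. Since $D$ is strong, there is a path $Q$ from $v_p$ back to $v_1$. The difficulty is that $Q$ may meet $P$, so that $P$ followed by $Q$ is a closed walk and not a cycle. Let $1<i<j<p$ and consider two possibilities for $Q$.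

Suppose first that $Q=v_pv_jv_iv_1$. The arcs of $P$ and $Q$ form the three cycles
\[
Z_1=v_1\dots v_iv_1,\qquad Z_2=v_i\dots v_jv_i,\qquad Z_3=v_j\dots v_pv_j ,
\]
with $i$, $j-i+1$ and $p-j+1$ vertices. The cycles $Z_1$ and $Z_3$ are disjoint, so we take $G_0=\{Z_1,Z_3\}$ and $G_1=\{Z_2\}$. Then $\mu(G_0)=p+i-j$ and $\mu(G_1)=j-i+1$. Either number can be small, but their sum is $p+1$, so $2\operatorname{lc}(D)\ge p+1$. The sum has a simple explanation. Each internal vertex of $Q$ is covered twice, which gains one, and it creates one more arc of $Q$ and hence possibly one more cycle, which loses one. The merging step is where the multipartite structure enters: the digraph formed by the arcs of $P$ and $Q$ alone, with $(i,j,p)=(3,5,7)$, is a strong chain of three triangles with $\operatorname{lp}=7>5=2\operatorname{lc}-1$.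

Suppose next that $Q=v_pv_iv_jv_1$. Now the arcs of $P$ and $Q$ form the two cycles $v_1\dots v_jv_1$ and $v_iv_jv_{j+1}\dots v_pv_i$, with $j$ and $p-j+2$ vertices. Taking each as a system by itself gives the sum $p+2$. The improvement by one comes from the second cycle, which uses two arcs of $Q$.

For general $k$ we take $k$ copies of $P$ and $k$ internally disjoint return paths. Every vertex is then covered at most $k+1$ times, and K\"onig's theorem splits the arcs into $k+1$ cycle systems. The count above gives $(k+1)\operatorname{lc}(D)\ge k\operatorname{lp}(D)+1$ (Proposition~\ref{prop:weak}), which is short of Theorem~\ref{thm:main} by $k-1$. Section~\ref{sec:main} recovers this amount by a careful choice of the longest path.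

\section{Notation and standard facts}\label{sec:prelim}

We write $u\to v$, and say that $u$ \emph{dominates} $v$, if $uv$ is an arc; $N^+(v)$ and $N^-(v)$ are the sets of out- and in-neighbors of $v$. Two vertices are \emph{adjacent} if at least one dominates the other. On a given cycle, $v^+$ and $v^-$ are the successor and the predecessor of $v$, and $v^{--}=(v^-)^-$. In a semicomplete multipartite digraph two distinct vertices are nonadjacent exactly when they lie in the same partite set. We use this mostly in the following form.

\begin{lemma}\label{lem:adj}
In a semicomplete multipartite digraph, consecutive vertices of a path or cycle lie in different partite sets. Hence a vertex outside a path or cycle is adjacent to at least one of any two consecutive vertices of it.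
\end{lemma}

\begin{proof}
Consecutive vertices are adjacent, and the partite set of the outside vertex cannot contain both of them.
\end{proof}

\emph{Menger's theorem} states that if $b\ne a$ and $b\not\to a$, then the largest number of internally disjoint paths from $b$ to $a$ equals the smallest size of a set $X\subseteq V(D)\setminus\{a,b\}$ such that $D-X$ has no path from $b$ to $a$. Connectivity is used only through the next lemma.

\begin{lemma}\label{lem:conn}
Let $D$ be a digraph with $\kappa(D)\ge k\ge1$.
\begin{enumerate}
\item[(a)] Every vertex has at least $k$ in-neighbors and at least $k$ out-neighbors.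
\item[(b)] If $b\ne a$ and $b\not\to a$, there are $k$ internally disjoint paths from $b$ to $a$.
\item[(c)] If $b\notin S\subseteq V(D)$ and $|S|\ge k$, there are $k$ paths from $b$ to $S$ that pairwise share only $b$ and meet $S$ only in their last vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
Removing all vertices but one shows $|V(D)|\ge k+1$, so $D-X$ is strong and has at least two vertices whenever $|X|<k$. This fails for $X=N^+(v)$ and for $X=N^-(v)$, since $v$ has no out-neighbor, respectively no in-neighbor, in $D-X$; this gives (a). Part (b) follows from Menger's theorem. For (c), add a new vertex $z$ and an arc from each vertex of $S$ to $z$. If $b\notin X\subseteq V(D)$ and $|X|<k$, then $D-X$ has a path from $b$ to a vertex of $S\setminus X\neq\emptyset$, so $X$ does not separate $b$ from $z$. Menger's theorem gives $k$ internally disjoint paths from $b$ to $z$; cut each at its first vertex in $S$.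
\end{proof}

We also use \emph{K\"onig's theorem}: the edge set of an $N$-regular bipartite multigraph is a disjoint union of $N$ perfect matchings.

\section{Merging disjoint cycles}\label{sec:merge}

The basic way to merge two cycles is to leave the first along an arc, go once around the second, and return. This needs two crossing arcs in the right positions. When such arcs are missing, Lemma~\ref{lem:adj} forces so many arcs in the opposite directions that the second cycle can be cut into segments and inserted into the first.

\begin{lemma}\label{lem:two}
Let $C=x_0\dots x_{a-1}x_0$ and $C'=y_0\dots y_{b-1}y_0$ be disjoint cycles in a semicomplete multipartite digraph, with arcs between them in both directions. Then there is a cycle with at least $a+b-1$ vertices inside $V(C)\cup V(C')$.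
\end{lemma}

\begin{proof}
Suppose there is no such cycle. Indices of $x$ are taken modulo $a$ and indices of $y$ modulo $b$.

\emph{Step 1: forbidden pairs of arcs.} We have
\begin{align}
x_i\to y_j &\ \text{ implies }\ y_{j-1}\not\to x_{i+1}\ \text{ and }\ y_{j-1}\not\to x_{i+2},\label{eq:R1}\\
y_j\to x_i &\ \text{ implies }\ x_{i-1}\not\to y_{j+1}\ \text{ and }\ x_{i-2}\not\to y_{j+1}.\label{eq:R2}
\end{align}
Indeed, if \eqref{eq:R1} fails, then $x_iy_j\dots y_{j-1}x_{i+1}\dots x_i$ is a cycle through all $a+b$ vertices, or $x_iy_j\dots y_{j-1}x_{i+2}\dots x_i$ is a cycle that misses only $x_{i+1}$. If \eqref{eq:R2} fails, the same holds for $y_jx_i\dots x_{i-1}y_{j+1}\dots y_j$, or for $y_jx_i\dots x_{i-2}y_{j+1}\dots y_j$, which misses only $x_{i-1}$. For $a=2$ we have $x_{i\pm2}=x_i$, and the shorter cycles meet $C$ in the single vertex $x_i$; they still have $b+1=a+b-1$ vertices.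

\emph{Step 2: every $y_j$ has an in-neighbor and an out-neighbor on $C$.} Let $x_i\to y_j$. By Lemma~\ref{lem:adj}, $y_{j-1}$ is adjacent to $x_{i+1}$ or $x_{i+2}$, and by \eqref{eq:R1} it dominates neither, so one of them dominates $y_{j-1}$. Starting from one arc from $C$ to $C'$ and going backward around $C'$, we find an in-neighbor on $C$ for every $y_j$. Now let $y_j\to x_i$. Then $y_{j+1}$ is adjacent to $x_{i-2}$ or $x_{i-1}$, and by \eqref{eq:R2} neither dominates it, so $y_{j+1}$ dominates one of them. Going forward around $C'$, we find an out-neighbor on $C$ for every $y_j$.

\emph{Step 3: for every $j$ there is an index $i=i(j)$ such that $x_i\to y_j$, and $y_j\to x_{i+1}$ or $y_{j+1}\to x_{i+1}$.} By Step 2 there are $i$ and $r\in\{1,\dots,a\}$ with $x_i\to y_j\to x_{i+r}$; choose them with $r$ minimum. For $0<l<r$ the vertex $x_{i+l}$ is not adjacent to $y_j$, because $x_{i+l}\to y_j$ would allow the pair $(i+l,r-l)$ and $y_j\to x_{i+l}$ the pair $(i,l)$. So $r\le2$ by Lemma~\ref{lem:adj}. If $r=1$, we are done. If $r=2$, then $x_{i+1}$ lies in the partite set of $y_j$, which does not contain $y_{j+1}$, so $x_{i+1}$ and $y_{j+1}$ are adjacent. By \eqref{eq:R2}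 applied to $y_j\to x_{i+2}$ we have $x_{i+1}\not\to y_{j+1}$, hence $y_{j+1}\to x_{i+1}$.

\emph{Step 4: insertion.} Step 3 lets us insert $y_j$ or $y_jy_{j+1}$ between $x_i$ and $x_{i+1}$, but different $j$ may ask for the same arc of $C$. To avoid this we always insert the longest possible segment. Start with $l=0$. As long as $l\le b-2$, put $i=i(l)$, let $m$ be the largest index in $\{l,\dots,b-1\}$ with $y_m\to x_{i+1}$, which exists by Step 3 because $l+1\le b-1$, assign the segment $y_l\dots y_m$ to the arc $x_ix_{i+1}$, and replace $l$ by $m+1$. The process stops with $l\in\{b-1,b\}$, so the segments are disjoint and cover $y_0,\dots,y_{b-2}$. No arc $x_ix_{i+1}$ receives two segments: if the first ends in $y_m$, a later one would end in some $y_{m'}$ with $m<m'\le b-1$ and $y_{m'}\to x_{i+1}$, against the choice of $m$. Replacing each arc $x_ix_{i+1}$ that received a segment $y_l\dots y_m$ by the path $x_iy_l\dots y_mx_{i+1}$ yields a cycle with at least $a+b-1$ vertices, a contradiction.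
\end{proof}

\begin{example}
The loss of one vertex cannot be avoided. Take partite sets $\{x_0,y_0\}$, $\{x_1\}$, $\{y_1\}$, the cycles $x_0x_1x_0$ and $y_0y_1y_0$, and the arcs $x_0y_1$, $x_1y_0$, $y_1x_1$. A cycle on all four vertices would be $x_0x_1y_0y_1x_0$ or $x_0y_1y_0x_1x_0$, but $y_1\not\to x_0$ and $y_0\not\to x_1$.
\end{example}

\begin{lemma}\label{lem:merge}
Let $D$ be a strong semicomplete multipartite digraph with at least two vertices and let $G$ be a cycle system in $D$. Then $\operatorname{lc}(D)\ge\mu(G)=|G|-t(G)+1$.
\end{lemma}

\begin{proof}
We use induction on $t=t(G)$. If $t=0$, then $\mu(G)=1$, and $D$ has a cycle; if $t=1$, then $\mu(G)=|G|$. For $t\ge2$ it suffices to find a cycle system $G'$ with $t(G')<t$ and $\mu(G')\ge\mu(G)$. If two cycles of $G$ have arcs between them in both directions, replace them by the cycle of Lemma~\ref{lem:two}: then $t$ drops by one and $|G|$ by at most one.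

So assume that between any two cycles of $G$ all arcs go in one direction. Such arcs exist by Lemma~\ref{lem:adj}. Write $C\Rightarrow C'$ if they go from $C$ to $C'$; then $x\to y$ for all adjacent $x\in V(C)$ and $y\in V(C')$. The relation $\Rightarrow$ is a tournament on the cycles of $G$.

\emph{The tournament has a $3$-cycle $C_1\Rightarrow C_2\Rightarrow C_3\Rightarrow C_1$.} We want vertices $s_i\in V(C_i)$ with $s_1^-\to s_2$, $s_2^-\to s_3$ and $s_3^-\to s_1$, and for this we only have to avoid three coincidences of partite sets. The tool is the following claim: \emph{if $Z$ is a cycle and $X\ne Y$ are partite sets, then $Z$ has a vertex $v$ with $v\notin X$ and $v^-\notin Y$.} Suppose not, so that $u\notin Y$ implies $u^+\in X$ for all $u\in V(Z)$. By Lemma~\ref{lem:adj} some $u\in V(Z)$ is not in $Y$. Then $u^+\in X$, so $u^+\notin Y$, so $(u^+)^+\in X$, and two consecutive vertices lie in $X$, which is impossible.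

Let $[v]$ denote the partite set of $v$. Fix any $s_1\in V(C_1)$; then $[s_1^-]\ne[s_1]$. The claim gives $s_2\in V(C_2)$ with $s_2\notin[s_1^-]$ and $s_2^-\notin[s_1]$. The second condition says $[s_2^-]\ne[s_1]$, so the claim applies again and gives $s_3\in V(C_3)$ with $s_3\notin[s_2^-]$ and $s_3^-\notin[s_1]$. The three required arcs exist, and $s_1\dots s_1^-s_2\dots s_2^-s_3\dots s_3^-s_1$ is a cycle on $V(C_1)\cup V(C_2)\cup V(C_3)$. Here $t$ drops by two and $|G|$ is unchanged.

\emph{The tournament has no $3$-cycle.} Let $C_1$ have maximum out-degree in the tournament. Then $C_1\Rightarrow C$ for every other cycle $C$ of $G$: if $C\Rightarrow C_1$, then $C\Rightarrow C''$ for every $C''$ with $C_1\Rightarrow C''$, as there is no $3$-cycle, and $C$ would have larger out-degree. No arc of $D$ enters $C_1$ from another cycle of $G$, so the way back must come from the rest of $D$. As $D$ is strong, there is a path from a vertex on another cycle of $G$ to a vertex of $C_1$. A shortest such path $R$ goes from some $x$ on a cycle $C\neq C_1$ to some $y\in V(C_1)$ and has no internal vertex on a cycle of $G$. By Lemma~\ref{lem:adj}, $x^+$ is adjacent to some $y'\in\{y^-,y^{--}\}$,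 and $y'\to x^+$ since $C_1\Rightarrow C$. Follow $C_1$ from $y$ to $y'$, then $C$ from $x^+$ to $x$, then $R$ back to $y$. This cycle contains all of $C$ and all of $C_1$ except possibly $y^-$, and it is disjoint from the other cycles of $G$. Replacing $C_1$ and $C$ by it lowers $t$ by one and $|G|$ by at most one.
\end{proof}

Strong connectivity was used only for the path $R$, and it is needed there: two disjoint cycles on $n$ vertices each, with all arcs from the first to the second, form a semicomplete multipartite digraph as soon as $n\le 3$ (all partite sets are singletons), and for $n=3$ it has $\operatorname{lc}=3<5=\mu$.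

\section{Splitting a path and its return paths into cycle systems}\label{sec:split}

\begin{lemma}\label{lem:konig}
Let $M$ be a loopless directed multigraph in which every vertex $v$ has in-degree and out-degree equal to the same number $d(v)\le N$. Then the arcs of $M$ can be partitioned into $N$ classes, each forming a possibly empty set of pairwise disjoint cycles. A vertex $v$ lies in exactly $d(v)$ classes, and parallel arcs lie in different classes.
\end{lemma}

\begin{proof}
Form a bipartite multigraph with two vertices $v^{o},v^{i}$ for each vertex $v$ of $M$, an edge $u^{o}v^{i}$ for each arc $uv$, and $N-d(v)$ extra edges $v^{o}v^{i}$ for each $v$. It is $N$-regular, so by K\"onig's theorem it splits into $N$ perfect matchings. Let the classes consist of the arcs whose edges lie in a given matching. If the matching contains an extra edge at $v$, then no arc of the class meets $v$; otherwise exactly one arc of the class leaves $v$ and exactly one enters $v$. So each class is a set of disjoint cycles. The extra edges at $v$ lie in $N-d(v)$ different matchings, so $v$ lies in $d(v)$ classes. Parallel arcs leave the same vertex and hence lie in different classes.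
\end{proof}

We apply this twice in Section~\ref{sec:main}, once in $D$ and once in a contraction of $D$, so we record the outcome for an arbitrary digraph.

\begin{lemma}\label{lem:return}
Let $H$ be a digraph, let $P$ be a path in $H$ from $a$ to $b$ with $n\ge2$ vertices, and let $Q_1,\dots,Q_k$ be paths from $b$ to $a$ that pairwise share only $a$ and $b$; several of them may be the single arc $ba$. Let $q$ be the total number of their internal vertices. Let $M$ be the multigraph consisting of $k$ copies of each arc of $P$, called \emph{$P$-arcs}, and one copy of each arc of each $Q_j$, called \emph{$Q$-arcs}. Then the arcs of $M$ can be partitioned into cycle systems $M_0,\dots,M_k$ of $H$ such that: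
\begin{enumerate}
\item[(a)] $\sum_i|M_i|=kn+q$;
\item[(b)] every cycle of every $M_i$ contains a $Q$-arc, and there are $q+k$ $Q$-arcs in total;
\item[(c)] $a$ lies in exactly $k$ of the $M_i$, and in each of them it is left by a copy of the first arc of $P$ and entered by the last arc of some $Q_j$;
\item[(d)] the $k$ copies of an arc of $P$ lie in $k$ different systems.
\end{enumerate}
\end{lemma}

\begin{proof}
The multigraph $M$ is the union of the $k$ closed walks formed by $P$ followed by $Q_j$, so in-degree equals out-degree at every vertex. The vertex $a$ is left only by the $k$ copies of the first arc of $P$ and entered only by the last arcs of the $Q_j$, so it has degree $k$; the vertex $b$ is entered only by the $k$ copies of the last arc of $P$, so it has degree $k$ too. Any other vertex is internal to at most one $Q_j$, so its degree is at most $k+1$. Lemma~\ref{lem:konig} with $N=k+1$ gives the systems together with (c) and (d). A path has one more arc than it has internal vertices, so there are $q+k$ $Q$-arcs, and $M$ has $k(n-1)+q+k=kn+q$ arcs. A cycle system has as many vertices as arcs, which gives (a). The $P$-arcs all go forward along $P$ and form no cycle,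 which gives (b).
\end{proof}

\begin{proposition}\label{prop:weak}
Let $D$ be a semicomplete multipartite digraph with $\kappa(D)=k\ge1$. Then $(k+1)\operatorname{lc}(D)\ge k\operatorname{lp}(D)+1$.
\end{proposition}

\begin{proof}
Let $P=v_1\dots v_p$ be a longest path; $p\ge2$ since $D$ has an arc. If $v_p\to v_1$, then $\operatorname{lc}(D)=p$ and the bound holds. Otherwise Lemma~\ref{lem:conn}(b) gives $k$ internally disjoint paths from $v_p$ to $v_1$. By Lemma~\ref{lem:return}, $\sum_i|M_i|=kp+q$ and $\sum_it(M_i)\le q+k$, so Lemma~\ref{lem:merge} gives
\[
(k+1)\operatorname{lc}(D)\ge\sum_{i=0}^k\mu(M_i)\ge (kp+q)-(q+k)+(k+1)=kp+1.\qedhere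
\]
\end{proof}

For $k=1$ this is Theorem~\ref{thm:main}. For $k\ge2$ it is weaker even after rounding: if $k=2$ and $\operatorname{lc}(D)=5$, it gives $\operatorname{lp}(D)\le7$, while Theorem~\ref{thm:main} gives $\operatorname{lp}(D)\le6$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $p=\operatorname{lp}(D)$. We must show that $(k+1)\operatorname{lc}(D)\ge kp+k$. The proof of Proposition~\ref{prop:weak} used nothing about the path except its length. To gain $k-1$ we need to know where the return paths can enter the beginning of the path, and we obtain this by an extremal choice.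

\subsection{Choice of the longest path}

All in-neighbors of the first vertex of a longest path lie on the path, and so do all out-neighbors of its last vertex, since otherwise the path could be extended. For a longest path $P=v_1\dots v_p$ let $s(P)$ be the largest index of an in-neighbor of $v_1$, and choose $P$ with $s=s(P)$ as large as possible. Then
\begin{equation}\label{eq:max}
\begin{array}{l}
\text{for every longest path, all in-neighbors of its first vertex}\\
\text{are among its first $s$ vertices.}
\end{array}
\end{equation}
The at least $k$ in-neighbors of $v_1$ lie in $\{v_2,\dots,v_s\}$, so $s\ge k+1$. If $s=p$, then $\operatorname{lc}(D)=p\ge k+1$ and $(k+1)p\ge kp+k$. So let $s<p$, and put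
\[
K=v_1\dots v_sv_1,\qquad T=V(D)\setminus V(K),\qquad w=v_{s+1},\qquad b=v_p .
\]
Both $w$ and $b$ lie in $T$, and they may coincide. Let $W$ be the partite set of $w$. From now on $v^+$ and $v^-$ refer to the cycle $K$ when $v\in V(K)$.

The path $P$ goes once around $K$ and leaves it toward $w$. It can equally well leave $K$ at any other in-neighbor of $w$, and \eqref{eq:max} applies to each such rotation:
\begin{equation}\label{eq:rot}
\text{if $v\in V(K)$ and $v\to w$, then $v^+$ has no in-neighbor in $T$.}
\end{equation}
Indeed, following $K$ from $v^+$ to $v$ and then $wv_{s+2}\dots v_p$ gives a path with $p$ vertices that starts at $v^+$ and whose first $s$ vertices form $V(K)$.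

Every vertex of $K$ outside $W$ is adjacent to $w$, so $V(K)$ is partitioned into
\[
A=\{v\in V(K): v\to w\},\qquad B=\{v\in V(K): w\to v,\ v\not\to w\},\qquad W\cap V(K).
\]
We have $v_s\in A$. The proof splits according to whether $B$ is empty.

\subsection{The case $B=\emptyset$: contracting $K$}

Here $K$ behaves almost like a single vertex: a path that enters $K$ from $T$ can run through all of $K$ except one vertex and then leave toward $w$. So we send the return paths to $K$ and not to $v_1$.

Since $b\notin V(K)$ and $s\ge k+1$, Lemma~\ref{lem:conn}(c) gives paths $Q_1,\dots,Q_k$ from $b$ to distinct vertices $y_1,\dots,y_k$ of $K$ that pairwise share only $b$ and have all vertices other than $y_j$ in $T$. Let $x_jy_j$ be the last arc of $Q_j$. As $y_j$ has the in-neighbor $x_j\in T$, property \eqref{eq:rot} gives $y_j^-\notin A$, and $B=\emptyset$ gives $y_j^-\in W$. By Lemma~\ref{lem:adj}, $y_j\notin W$ and $y_j^{--}\notin W$; the latter means $y_j^{--}\in A$. Thus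
\begin{equation}\label{eq:case1}
x_j\to y_j,\qquad y_j^{--}\to w\quad(1\le j\le k),\qquad\text{and}\qquad s\ge2k ,
\end{equation}
where the last inequality holds because the $k$ vertices $y_j^-$ lie in $W$ and the $k$ vertices $y_j$ do not.

Let $H$ be the digraph on $T\cup\{*\}$, where $*$ is a new vertex, whose arcs are the arcs of $D$ inside $T$, the arc from $*$ to $w$, and the arcs from $x_1,\dots,x_k$ to $*$. Apply Lemma~\ref{lem:return} in $H$ to the path $*\,v_{s+1}\dots v_p$, which has $p-s+1\ge2$ vertices, and to the paths obtained from the $Q_j$ by replacing $y_j$ with $*$. Number the systems so that $*$ lies in $M_1,\dots,M_k$ and not in $M_0$. For $i\ge1$, the system $M_i$ enters $*$ by the last arc of one of the return paths, say the $j$th, and leaves $*$ toward $w$. Replace $*$ by the path along $K$ from $y_j$ to $y_j^{--}$, which has $s-1$ vertices (it is the single vertex $y_j$ if $s=2$). By \eqref{eq:case1} the result $G_i$ is a cycle system of $D$, with $|G_i|=|M_i|+s-2$ and $t(G_i)=t(M_i)$. The system $M_0$ lies inside $T$, so the whole cycle $K$ can be added to it: let $G_0=M_0\cup\{K\}$. By Lemma~\ref{lem:return}(a) and (b),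
\[
\sum_{i=0}^k|G_i|=k(p-s+1)+q+k(s-2)+s=kp-k+q+s,\qquad \sum_{i=0}^kt(G_i)\le q+k+1 .
\]
Compared with Proposition~\ref{prop:weak}, we have lost the $k$ skipped vertices and created one more cycle, but we have gained the $s$ vertices of an additional copy of $K$. Lemma~\ref{lem:merge} and $s\ge 2k$ give
\[
(k+1)\operatorname{lc}(D)\ge\sum_{i=0}^k\mu(G_i)\ge(kp-k+q+s)-(q+k+1)+(k+1)=kp+s-k\ge kp+k .
\]

\subsection{The case $B\ne\emptyset$: a twin of $w$ on $K$}

Now a path entering $K$ cannot always exit toward $w$ after a full turn. Instead we look at a place where $K$ passes from $A$ to $B$. Let $\beta\in B$, let $c$ be the first vertex of $A$ met when going backward along $K$ from $\beta$, and put $f=c^+$. No vertex on the segment of $K$ from $f$ to $\beta$ lies in $A$. If $f$ were in $B$, it would have the in-neighbor $w\in T$, contradicting \eqref{eq:rot} for $v=c$. Hence $f\in W$, and in particular $f\ne\beta$. So $f^+$ is still on the segment from $f$ to $\beta$, and $f^+\notin A$. Also $f^+\notin W$ by Lemma~\ref{lem:adj}, so $f^+\in B$. Together with \eqref{eq:rot} for $v=c$ we have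
\begin{equation}\label{eq:twin}
c\to f\to f^+,\qquad c\to w\to f^+,\qquad f,w\in W,\qquad N^-(f)\subseteq V(K).
\end{equation}
Thus $w$ can take the place of $f$ on $K$.

\medskip\noindent\emph{Subcase $p=s+1$.} Here $\operatorname{lc}(D)\ge s=p-1$, so it is enough to show that $K$ is long. Since $w=v_p$ is the last vertex of $P$, we have $N^+(w)\subseteq V(K)$. By \eqref{eq:twin}, the path that starts at $w$, follows $K$ from $f^+$ to $c$ and ends at $f$ has $s+1=p$ vertices. It is a longest path with first vertex $w$, so $N^-(w)\subseteq V(K)$, that is, $N^-(w)=A$. By Lemma~\ref{lem:conn}(a), the subsets $\{v^+:v\in A\}$ and $N^+(w)$ of $V(K)$ have at least $k$ elements each, and they are disjoint by \eqref{eq:rot}, because $w\in T$. Hence $s\ge2k$, and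
\[
(k+1)\operatorname{lc}(D)\ge(k+1)s=k(s+1)+(s-k)\ge kp+k .
\]

\medskip\noindent\emph{Subcase $p\ge s+2$.} Let $u=v_{s+2}\in T$. Since $w\to u$, we have $u\notin W$, so $u$ is adjacent to $f$; and $u\not\to f$ by \eqref{eq:twin}. Therefore
\begin{equation}\label{eq:swap}
f\to f^+,\qquad f\to u,\qquad w\to f^+,\qquad w\to u .
\end{equation}
Let $P'=ff^+\dots c\,w\,u\,v_{s+3}\dots v_p$ be the rotation of $P$ that starts at $f$; it has $p$ vertices and ends at $b$. On $P'$ the successors of $f$ and $w$ are $f^+$ and $u$, and by \eqref{eq:swap} they can be exchanged (Figure~\ref{fig:swap}). An exchange of successors merges two disjoint cycles without losing a vertex, and this is the gain we are looking for.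

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={inner sep=2pt}]
\node (f) at (0,0) {$f$};
\node (g) at (1.4,0) {$f^+$};
\node (d) at (2.8,0) {$\cdots$};
\node (c) at (4.2,0) {$c$};
\node (w) at (5.6,0) {$w$};
\node (u) at (7,0) {$u$};
\node (e) at (8.4,0) {$\cdots$};
\node (b) at (9.8,0) {$b$};
\draw[->,thick] (f)--(g);
\draw[->,thick] (g)--(d);
\draw[->,thick] (d)--(c);
\draw[->,thick] (c)--(w);
\draw[->,thick] (w)--(u);
\draw[->,thick] (u)--(e);
\draw[->,thick] (e)--(b);
\draw[->] (c) to[bend right=22] (f);
\draw[->,dashed] (f) to[bend left=42] (u);
\draw[->,dashed] (w) to[bend left=30] (g);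
\end{tikzpicture}
\caption{The longest path $P'$ from $f$ to $b$ (thick). Its vertices from $f$ to $c$, closed by the arc $cf$, form the cycle $K$, which contains all in-neighbors of $f$. The dashed arcs $fu$ and $wf^+$ can replace the path arcs $ff^+$ and $wu$.}
\label{fig:swap}
\end{figure}

As $b\in T$, we have $b\ne f$ and, by \eqref{eq:twin}, $b\not\to f$. Lemma~\ref{lem:conn}(b) gives internally disjoint paths $Q_1,\dots,Q_k$ from $b$ to $f$. Apply Lemma~\ref{lem:return} in $D$ to $P'$ and these paths, and let $q_i$ be the number of $Q$-arcs in $M_i$, so that $t(M_i)\le q_i$ and $\sum_iq_i=q+k$. Call $M_i$ \emph{good} if it contains the vertex $f$ and a $P'$-arc $wu$. By parts (c) and (d), exactly one of the $k+1$ systems misses $f$ and exactly one has no $P'$-arc $wu$, so at least $k-1$ systems are good. We show that each good $M_i$ can be turned into a cycle system $G_i$ on the same vertices with $t(G_i)\le q_i-1$. By part (c), $M_i$ contains the arc $ff^+$ and a $Q$-arc $zf$, and $z\in V(K)$ by \eqref{eq:twin}.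

Suppose that $f$ and $w$ lie on the same cycle $Z$ of $M_i$. If $zf$ were the only $Q$-arc of $Z$, then the rest of $Z$ would be the subpath of $P'$ from $f$ to $z$. This subpath contains $w$, so $z$ would be $w$ or a later vertex of $P'$, and these lie in $T$, not in $V(K)$. So $Z$ has at least two $Q$-arcs, every other cycle of $M_i$ has at least one, and $t(M_i)\le q_i-1$. Put $G_i=M_i$.

Suppose that $f$ and $w$ lie on different cycles $ff^+\dots f$ and $wu\dots w$ of $M_i$. Replacing the arcs $ff^+$ and $wu$ by $fu$ and $wf^+$ produces the single cycle $fu\dots wf^+\dots f$ on the same vertices. The resulting system $G_i$ has $t(G_i)=t(M_i)-1\le q_i-1$.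

For the systems that are not good put $G_i=M_i$. Then $\sum_i|G_i|=kp+q$ and $\sum_it(G_i)\le(q+k)-(k-1)=q+1$, and Lemma~\ref{lem:merge} gives
\[
(k+1)\operatorname{lc}(D)\ge\sum_{i=0}^k\mu(G_i)\ge(kp+q)-(q+1)+(k+1)=kp+k .
\]
This completes the proof of Theorem~\ref{thm:main}. \qed

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\subsection{The bound $\operatorname{lc}(D)\ge2k$}

Put $\ell=\operatorname{lc}(D)$. If $\operatorname{lp}(D)\ge\ell+1$, then Theorem~\ref{thm:main} gives $k(\ell+1)\le(k+1)\ell-k$, that is, $\ell\ge2k$. Otherwise $\operatorname{lp}(D)=\ell$. Then a longest cycle $C$ contains all vertices: if not, strong connectivity gives an arc $vz$ with $v\in V(C)$ and $z\notin V(C)$, and the path along $C$ from $v^+$ to $v$ followed by $z$ has $\ell+1$ vertices. A largest independent set $I$ is disjoint from $\{v^+:v\in I\}$, so $\ell=|V(D)|\ge2\alpha(D)\ge2k+2$.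

This last inequality is the only use of $\kappa(D)<\alpha(D)$ in the paper, and the hypothesis cannot be dropped there: the digraph on $k+1$ vertices with all possible arcs has $\kappa=k$, $\alpha=1$ and $\operatorname{lc}=k+1<2k$ for $k\ge2$.

\subsection{The extremal digraphs}

We adjust the hub construction from the introduction: enlarging one partite set fixes the independence number, and one extra small partite set absorbs the remainder of $\ell$ modulo $k$. Write $\ell=k(m+1)+\rho$ with $0\le\rho<k$. Then $m=\lfloor\ell/k\rfloor-1\ge1$ because $\ell\ge2k$. Let $D$ have the partite sets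
\[
\{h_1\},\dots,\{h_k\},\quad L_1,\dots,L_m,\quad\text{and } L_{m+1}\text{ if }\rho>0,
\]
where $|L_1|=\alpha\ge k+1$, $|L_i|=k+1$ for $2\le i\le m$, and $|L_{m+1}|=\rho$. Join each hub $h_i$ to every other vertex by a pair of opposite arcs, and for $i<j$ take all arcs from $L_i$ to $L_j$. Let $H=D-\{h_1,\dots,h_k\}$. It is acyclic, and each of its paths meets each $L_i$ at most once. Consequently, $r$ disjoint paths of $H$ have at most $rm+\rho$ vertices in total. For $r\in\{k,k+1\}$ this number is attained: each of $L_1,\dots,L_m$ has at least $r$ vertices, so there are $r$ disjoint paths through $L_1,\dots,L_m$, and $\rho<r$ of them can be continued to distinct vertices of $L_{m+1}$.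

\emph{Independence number.} An independent set lies in one partite set, and the largest partite set is $L_1$, so the independence number is $\alpha$.

\emph{Connectivity.} The digraph has at least $2k+1$ vertices. After deleting fewer than $k$ of them, at least two vertices remain, among them a hub, which is joined in both directions to all the others; so the remaining digraph is strong. Deleting all hubs leaves $H$, which is acyclic with at least two vertices and hence not strong. So $\kappa(D)=k$.

\emph{Longest path.} Removing the at most $k$ hubs from a path leaves at most $k+1$ disjoint paths of $H$, so a path has at most $k+(k+1)m+\rho$ vertices. Linking $k+1$ disjoint paths of $H$ with $(k+1)m+\rho$ vertices in total through $h_1,\dots,h_k$ attains this number. Hence $\operatorname{lp}(D)=k+(k+1)m+\rho=\ell+m=\ell-1+\lfloor\ell/k\rfloor$.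

\emph{Longest cycle.} A cycle contains at least one hub, since $H$ is acyclic, and at most $k$. Removing the hubs from it leaves at most $k$ disjoint paths of $H$, so it has at most $k+km+\rho=\ell$ vertices. Linking $k$ disjoint paths of $H$ with $km+\rho$ vertices in total cyclically through $h_1,\dots,h_k$ attains this number. Hence $\operatorname{lc}(D)=\ell$, and Theorem~\ref{thm:sharp} is proved. \qed

\begin{thebibliography}{1}

\bibitem{dbook}
\emph{Digraphs: Theory, Algorithms and Applications},
\texttt{http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf}.

\end{thebibliography}
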